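\title{Nonuniqueness for Schr\"odinger equations with a small integrable potential and a small first-order term}

\begin{abstract}
We consider the equation $i\partial_tu+\Delta u=Vu+a\cdot\nabla u$ on $\mathbb R^d\times(0,1)$ and ask whether a solution $u\in C([0,1]:H^1)$ that vanishes outside a ball at $t=0$ and at $t=1$ must vanish identically, when $V\in L^p_tL^q_x$ with $2/p+d/q\le2$ and the suprema of $|a|$ over the unit cubes of $\mathbb R^d$ are summable. The answer is no in every dimension. We construct a nonzero solution, in $C([0,1]:H^m)$ for any prescribed $m$, that vanishes identically at both times, with $V$ and $a$ of arbitrarily small norm and $2/p+d/q<2$. The solution is an infinite cascade: $V$ converts a small fraction of a spread-out wave into a wave of very high frequency, $a$ converts that wave into a much larger one concentrated on a sparse set, and the free flow spreads the new wave out and later refocuses it.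
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $d\ge1$ and $H=i\partial_t+\Delta_x$. We study the equation
\begin{equation}\label{eq:main}
Hu=Vu+a\cdot\nabla_xu\qquad\text{on }\mathbb R^d\times(0,1),
\end{equation}
in the sense of distributions, where $V$ is complex-valued and $a$ is $\mathbb C^d$-valued. We say that \emph{two-time uniqueness} holds for $(V,a)$ if every solution $u\in C([0,1]:H^1(\mathbb R^d))$ of \eqref{eq:main} with $u\equiv0$ in $\{|x|\ge R\}\times\{0,1\}$ for some $R\ge0$ vanishes identically in $\mathbb R^d\times[0,1]$.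

For $V=0$, $a=0$ this is a form of the uncertainty principle. The explicit kernel of the free flow gives
\[
u(x,1)=(4\pi i)^{-d/2}e^{i|x|^2/4}\int e^{-ix\cdot x''/2}\,e^{i|x''|^2/4}u(x'',0)\,dx'',
\]
so if $u(\cdot,0)$ has compact support, then $e^{-i|x|^2/4}u(x,1)$ is real-analytic; if it vanishes for $|x|\ge R$ it vanishes everywhere, and $u\equiv0$. The question is which perturbations preserve this property.

Two scales of spaces enter. For $z\in\mathbb Z^d$ let $Q_z=z+[-\frac12,\frac12]^d$. For $1\le p<\infty$ a function $g$ on $\mathbb R^d\times[0,1]$ belongs to $B^{p,\infty}_xL^\infty_t$ if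
\[
\|g\|_{B^{p,\infty}_xL^\infty_t}=\Big(\sum_{z\in\mathbb Z^d}\|g\|_{L^\infty(Q_z\times[0,1])}^p\Big)^{1/p}<\infty .
\]
The space $L^p_tL^q_x$ has the norm $\big(\int_0^1\|g(\cdot,t)\|_{L^q(\mathbb R^d)}^p\,dt\big)^{1/p}$. The following two results are known.
\begin{itemize}
\item[(A)] Two-time uniqueness holds if $V\in B^{2,\infty}_xL^\infty_t$ and $|a|\in B^{1,\infty}_xL^\infty_t$ \cite[Theorem 1.1]{source}.
\item[(B)] Two-time uniqueness holds if $a\equiv0$ and $V$ lies in the much larger class \cite[(1.5)]{source}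
\begin{equation}\label{eq:class}
V\in L^{p_1}_tL^{q_1}_x+L^{p_2}_tL^{q_2}_x,\qquad p_j,q_j\in[1,\infty),\quad \frac2{p_j}+\frac d{q_j}\le2\quad(j=1,2).
\end{equation}
\end{itemize}
The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Does two-time uniqueness hold whenever $V$ satisfies \eqref{eq:class} and $|a|\in B^{1,\infty}_xL^\infty_t$?}
\medskip

Both conditions are natural. If $u$ solves $Hu=Vu$, then $u(Lx,L^2t)$ solves the same equation with potential $L^2V(Lx,L^2t)$, and the $L^p_tL^q_x$ norm over all of space-time changes by the factor $L^{2-2/p-d/q}$. So $2/p+d/q=2$ is the scale-invariant case, and $2/p+d/q<2$ means that $V$ is negligible at small scales. The condition on $a$ measures its effect on a fast wave. Insert $u=e^{i(Nx_1-N^2t)}\alpha$ in \eqref{eq:main} and drop the terms $\Delta\alpha$ and $a\cdot\nabla\alpha$; what remains is the transport equation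
\[
(\partial_t+2N\partial_1)\alpha=(Na_1-iV)\alpha .
\]
A ray $x=x_0+2Nte_1$ spends time at most $1/(2N)$ in each cube $Q_z$, so along it $|\alpha|$ changes at most by the factor $\exp\big(\frac12\|a\|_{B^{1,\infty}_xL^\infty_t}+\|V\|_{L^1_tL^\infty_x}\big)$, whatever $N$ is. The pair $(p,q)=(1,\infty)$ is the corner of the range in \eqref{eq:class} at which $V$ alone is as tame as possible: if $a=0$ and $u(\cdot,0)=0$, Duhamel's formula gives $\|u(t)\|_{L^2}\le\int_0^t\|V(t')\|_{L^\infty}\|u(t')\|_{L^2}\,dt'$, and $u\equiv0$ by Gronwall's inequality. Each perturbation is harmless by itself, by (A) with $V=0$ and by (B), and the two are harmless together for a wave of one frequency. One would guess that the answer is yes. It is no: rough coefficients move mass between very different frequencies, and the two norms charge for this in incompatible ways.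

\begin{theorem}\label{thm:main}
Let $d\ge1$, $\kappa_1=110d+21$ and $\kappa_2=25d+2$. Let $m\ge1$ be an integer, let $\delta>0$, and let $\mathcal P$ be a finite set of pairs $(p,q)\in[1,\infty)\times[1,\infty]$ satisfying
\begin{equation}\label{eq:range}
\kappa_1\Big(1-\frac1p\Big)+\frac{\kappa_2}q<1 .
\end{equation}
Then there are $u\in C([0,1]:H^m(\mathbb R^d))$ with $u\not\equiv0$ and $u(\cdot,0)=u(\cdot,1)=0$, and measurable complex-valued $V$ and $a=(a_1,0,\dots,0)$, such that \eqref{eq:main} holds,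
\[
\sum_{z\in\mathbb Z^d}\|a\|_{L^\infty(Q_z\times[0,1])}\le\delta,\qquad \|V\|_{L^p_tL^q_x}\le\delta\quad\text{for all }(p,q)\in\mathcal P,
\]
and $V\in L^p_tL^q_x$ for all $(p,q)\in[1,\infty)\times[1,\infty]$ satisfying \eqref{eq:range}.
\end{theorem}

Condition \eqref{eq:range} describes a neighborhood of the corner $(1,\infty)$. The corner itself is excluded in \eqref{eq:class}, but the neighborhood contains admissible pairs.

\begin{corollary}\label{cor:answer}
The answer to the Question is negative for every $d\ge1$. There are $p,q\in[1,\infty)$ with $2/p+d/q<2$ such that for every $\delta>0$ equation \eqref{eq:main} has a nonzero solution $u\in C([0,1]:H^1)$ with $u(\cdot,0)=u(\cdot,1)=0$ for some $V,a$ with $\|V\|_{L^p_tL^q_x}\le\delta$ and $\|a\|_{B^{1,\infty}_xL^\infty_t}\le\delta$.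
\end{corollary}

\begin{proof}
Let $\nu=130d+28$, $1/p=1-\frac1{4\nu}$ and $q=4\nu d$. Then $p,q\in[1,\infty)$, $\frac2p+\frac dq=2-\frac1{4\nu}<2$, and
\[
\kappa_1\Big(1-\frac1p\Big)+\frac{\kappa_2}q=\frac{110d+21+25+2/d}{4\nu}\le\frac{110d+48}{4\nu}\le\frac14 .
\]
Apply Theorem \ref{thm:main} with $m=1$ and $\mathcal P=\{(p,q)\}$, and write $V=V+0$ in \eqref{eq:class}.
\end{proof}

Section \ref{sec:idea} explains the mechanism for $d=1$ by counting sizes. Sections \ref{sec:tools} and \ref{sec:scales} collect tools and fix the scales. The two kinds of waves are built in Sections \ref{sec:comb} and \ref{sec:fast} and assembled in Section \ref{sec:assembly}; the coefficients $V$ and $a$ are defined and estimated in Section \ref{sec:potentials}.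

\section{The mechanism in one dimension}\label{sec:idea}

This section is heuristic and is not used in the proof. We build $u$ first, with $Hu=F+G$ where $F$ and $G$ act at different times, and then put $V=F/u$ and $a_1=G/\partial_1u$. Everything depends on lower bounds for $|u|$ where $F\ne0$ and for $|\partial_1u|$ where $G\neq0$. Let $d=1$.

\subsection*{What each coefficient charges}
Suppose $|u|\approx A'$ on an interval of length $X$ during a time $\tau$. To create there a new wave $w\approx Be^{i(Nx-N^2t)}$ one needs a source $F$ of size $B/\tau$. Then $|V|\approx B/(\tau A')$ and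
\[
\|V\|_{L^p_tL^q_x}\approx\frac B{A'}\,\tau^{1/p-1}X^{1/q}.
\]
At the corner $(1,\infty)$ the price is $B/A'$. So $V$ can only produce a wave smaller than its carrier, but the price does not depend on the frequency $N$.

Take $N$ so large that $|\partial_xu|\approx|\partial_xw|\approx NB$. A wave of length comparable to $X$ and speed $2N$ covers our interval for a time $\tau\approx X/N$. To switch on a profile $g$ in this time one needs a source $G$ of size $|g|/\tau$, so $|a|\approx|g|/(\tau NB)=|g|/(XB)$, and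
\[
\|a\|_{B^{1,\infty}_xL^\infty_t}\approx\#\{\text{unit intervals meeting }\operatorname{supp}g\}\cdot\frac{\sup|g|}{XB}.
\]
We want the free evolution of $g$ to become the next carrier, of modulus $A$ on a length comparable to $X$, so $\|g\|_{L^2}\approx AX^{1/2}$. If $|g|\approx A$ everywhere, the price is $A/B$ and nothing is gained. If instead $g$ lives on a fraction $1/M$ of the unit intervals and has height $\sqrt MA$ there, the $L^2$ norm is the same and the price is
\[
\frac XM\cdot\frac{\sqrt M\,A}{XB}=\frac{A}{\sqrt M\,B}.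
\]
This is the whole gain: the norm of $a$ is an $\ell^1$ sum over cubes, while the free flow conserves an $\ell^2$ sum. In generation $k$ we take $A'=A_{k+1}$, $B=2^{-k}A_{k+1}$ and $A=A_k=2^{\gamma}A_{k+1}$. The price of $V$ is $2^{-k}$, the price of $a$ is $2^{\gamma+k}M^{-1/2}$, and both are summable if $M=M_k$ grows fast. With $A_k=2^{-\gamma k}$ and creation times $t_k\downarrow0$, the cascade grows out of $u(\cdot,0)=0$. For $(p,q)$ near the corner the extra factor $\tau^{1/p-1}X^{1/q}$ is a small power of $2^k$; this is the origin of \eqref{eq:range}.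

\subsection*{A wave that is sparse, then flat, then sparse again}
We need a free solution that starts on sparse intervals and later has a \emph{pointwise} lower bound on a long interval. It must also be destroyed before $t=1$. (The reflection $\overline{u(x,1-t)}$ solves an equation of the same type, but it can be glued to $u$ at $t=\frac12$ only if $u(\cdot,\frac12)$ is real, which we cannot arrange.) To destroy the wave at the price at which it was created, it has to concentrate again.

Place \emph{stations} of width $\ell$ at the points $js$, $j\in\mathbb Z$, where $s=M\ell$, and stack on each station $M$ packets of modulus $A$ with frequencies $n\lambda$, $1\le n\le M$. If $\ell$ is large, a packet keeps its shape for unit time and moves with speed $2n\lambda$. Choose $\lambda=s/(2y)$. After time $r$ the center of packet $(j,n)$ is $\ell\,(jM+nMr/y)$. Take $M=3$ and measure lengths in units of $\ell$ (Figure \ref{fig:comb}). At $r=0$ the centers are $3j$, each three times. At $r=y/3$ they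 are $3j+1$, $3j+2$, $3j+3$: every integer once. At $r=2y/3$ they are $3j+2$, $3j+4$, $3j+6$: again every integer once. At $r=y$ they are $3(j+n)$: the packets are back on the stations, a Talbot effect. For general $M$ the packets tile the line at $r=y/M$ and $r=y-y/M$, and at these times the wave has modulus $A$ in the middle of each tile. On the stations the height is at most $MA$, and that bound would cancel the gain; random signs in front of the packets reduce it to about $\sqrt{M\log M}\,A$.

\begin{figure}[ht]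
\centering
\begin{tikzpicture}[x=0.95cm,y=1.05cm]
\begin{scope}
\clip (-0.3,-0.1) rectangle (9.3,3.1);
\foreach \j in {-3,...,3}{\foreach \n in {1,2,3}{\draw[gray] ({3*\j},0) -- ({3*\j+3*\n},3);}}
\end{scope}
\foreach \x in {0,...,9}{\fill (\x,1) circle (1.6pt); \fill (\x,2) circle (1.6pt);}
\foreach \x in {0,3,6,9}{\fill (\x,0) circle (3pt); \fill (\x,3) circle (3pt); \node[below] at (\x,-0.12) {$\x\ell$};}
\node[left] at (-0.4,0) {$r=0$};
\node[left] at (-0.4,1) {$r=y/3$};
\node[left] at (-0.4,2) {$r=2y/3$};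
\node[left] at (-0.4,3) {$r=y$};
\end{tikzpicture}
\caption{Centers of the packets of a comb wave with $M=3$; space is horizontal, time $r$ is vertical. Three packets with speeds in ratio $1:2:3$ leave each point of $3\ell\mathbb Z$ at time $0$. At times $y/3$ and $2y/3$ there is exactly one packet at each point of $\ell\mathbb Z$ (small dots). At time $y$ the packets meet again in threes on $3\ell\mathbb Z$ (large dots).}
\label{fig:comb}
\end{figure}

This fixes the schedule. The comb $v_k$ is created at time $t_k$ and absorbed at time $T_k=t_k+y_k$, both times by a fast wave drawn from the carrier $v_{k+1}$. So $t_k$ and $T_k$ must be the two tiling times of $v_{k+1}$: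
\[
t_k-t_{k+1}=\frac{y_{k+1}}{M_{k+1}}=T_{k+1}-T_k .
\]
Hence $y_k=y_{k+1}(1-2/M_{k+1})$, and $y_k\to1$ gives $y_k=\prod_{l>k}(1-2/M_l)$.

\subsection*{Three difficulties}
First, the source $F$ may act only where $|u|$ is bounded below: in the middle of the tiles of $v_{k+1}$ and away from the stations of the larger wave $v_k$. Yet $w$ is needed on these very stations. It gets there because it moves across many periods of this pattern while it is being created. Second, $w$ must disappear after use; a second pulse of $F$ cancels it up to a tiny leftover. Third, $a$ can act only in the bounded region where $\partial_1w$ is large, while free waves have tails; the tails and leftovers are carried along, absorbed step by step on larger and larger regions, and tend to zero as $t\to1$. In dimension $d\ge2$ all waves are given a transverse width $\rho_k$, which multiplies the number of cubes by $\rho_k^{d-1}$; the factor $M_k^{-1/2}$ pays for this too.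

\section{The free flow and random signs}\label{sec:tools}

We write $x=(x_1,x')$, $|x'|_\infty=\max(|x_2|,\dots,|x_d|)$, and $\phi^\perp(x')=\phi(x_2)\cdots\phi(x_d)$ for a function $\phi$ on $\mathbb R$; if $d=1$, then $|x'|_\infty=0$ and $\phi^\perp=1$. For real $r$ let $\langle r\rangle=(1+r^2)^{1/2}$.

\subsection*{The propagator}
$S(t)=e^{it\Delta}$ is the Fourier multiplier $e^{-it|\xi|^2}$. It is a strongly continuous unitary group on every Sobolev space $H^n$, commutes with translations and derivatives, and acts factor by factor on a product $f_1(x_1)\cdots f_d(x_d)$. A \emph{free solution} is a function $S(t)f$. Expanding $|\xi+\lambda e_1|^2$ gives Galilean invariance: for real $\lambda$ and $r$,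
\begin{equation}\label{eq:galilei}
S(r)\big(e^{i\lambda x_1}f\big)(x)=e^{i(\lambda x_1-\lambda^2r)}\,(S(r)f)(x-2\lambda re_1).
\end{equation}

We call $(U,F)$ a \emph{Duhamel pair} on an interval $I$ if $U\in C(I:L^2)$, $F\in L^1(I:L^2)$ and
\begin{equation}\label{eq:duhamel}
S(-t)U(t)-S(-t')U(t')=-i\int_{t'}^tS(-t'')F(t'')\,dt''\qquad(t',t\in I).
\end{equation}
We use four facts.
\begin{itemize}
\item[(D1)] If $(U,F)$ is a Duhamel pair on $I$, then $HU=F$ in distributions in the interior of $I$. (For a test function $\phi$ integrate in $t$ the derivative of $(U,\phi)_{L^2}=(S(-t)U,S(-t)\phi)_{L^2}$, which is $-i(F,\phi)_{L^2}+(U,\partial_t\phi-i\Delta\phi)_{L^2}$.)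
\item[(D2)] If $I$ is compact and $U\in C^1(I:L^2)\cap C(I:H^2)$, then $(U,HU)$ is a Duhamel pair, since $\partial_t(S(-t)U)=-iS(-t)HU$. If $F\in L^1(\mathbb R:L^2)$ and $U(t)=-i\int_{-\infty}^tS(t-t')F(t')\,dt'$, then $(U,F)$ is a Duhamel pair.
\item[(D3)] Duhamel pairs on $[t_1,t_2]$ and $[t_2,t_3]$ with the same value $U(t_2)$ form a Duhamel pair on $[t_1,t_3]$.
\item[(D4)] A series of Duhamel pairs converging in $C(I:L^2)\times L^1(I:L^2)$ has a Duhamel pair as its sum.
\end{itemize}

\subsection*{Weighted norms}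
To control tails we use
\[
\|f\|_{(n)}=\sum_{|\alpha|+|\beta|\le n}\|x^\alpha\partial^\beta f\|_{L^2}.
\]
On the Fourier side $x_j$ is $i\partial_{\xi_j}$, which gives $x_jS(t)=S(t)(x_j-2it\partial_j)$ on tempered distributions. Hence $x^\alpha\partial^\beta S(t)f=S(t)(x-2it\partial)^\alpha\partial^\beta f$. Expanding the product and using $\partial_jx_j=x_j\partial_j+1$, we get $(x-2it\partial)^\alpha\partial^\beta=x^\alpha\partial^\beta+t\sum c_{\alpha'\beta'}(t)\,x^{\alpha'}\partial^{\beta'}$, where $|\alpha'|+|\beta'|\le|\alpha|+|\beta|$ and the $c_{\alpha'\beta'}$ are polynomials. Since $S(t)$ is unitary on $L^2$,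
\begin{equation}\label{eq:weighted}
\|S(t)f\|_{(n)}\le(1+C_n|t|)\,\|f\|_{(n)},\qquad|t|\le1 .
\end{equation}
The form $1+C_n|t|$ of the constant matters, because we shall apply \eqref{eq:weighted} on infinitely many consecutive intervals. For Schwartz $f$ and $K\ge1$, Taylor's formula reads $S(r)f=\sum_{j<K}\frac{(ir\Delta)^j}{j!}f+\int_0^r\frac{(r-r')^{K-1}}{(K-1)!}S(r')(i\Delta)^Kf\,dr'$, so by \eqref{eq:weighted}
\begin{equation}\label{eq:taylor}
\Big\|S(r)f-\sum_{j<K}\frac{(ir\Delta)^j}{j!}f\Big\|_{(n)}\le C_n|r|^K\|\Delta^Kf\|_{(n)},\qquad|r|\le1 .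
\end{equation}
We use the Sobolev embedding in the form $\|f\|_{L^\infty}\le C\|f\|_{H^d}$, where $f\in H^d(\mathbb R^d)$ is continuous; this holds because $d>d/2$. On $\mathbb R$, applied to $x^j\partial^\beta f$ with $j\in\{0,K\}$, it gives
\begin{equation}\label{eq:sob1}
|\partial^\beta f(x)|\le C_{K,\beta}\langle x\rangle^{-K}\|f\|_{(K+\beta+1)} .
\end{equation}

\subsection*{Wide bumps keep their shape}
Fix $\varphi\in C_c^\infty(\mathbb R)$ with $0\le\varphi\le1$, $\varphi=1$ on $[-\frac38,\frac38]$ and $\operatorname{supp}\varphi\subset[-\frac12,\frac12]$.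

\begin{lemma}\label{lem:bump}
Let $L\ge1$, $|r|\le1$, $\varphi_L=\varphi(\cdot/L)$ on $\mathbb R$, and let $K,\beta\ge0$ be integers. Then
\begin{itemize}
\item[(a)] $|\partial^\beta S(r)\varphi_L(x)|\le C_{K,\beta}\langle x/L\rangle^{-K}$ for all $x$;
\item[(b)] $|S(r)\varphi_L(x)-1|\le CL^{-2}$ if $|x|\le\frac38L$;
\item[(c)] $|\partial^\beta S(r)\varphi_L(x)|\le C_{K,\beta}L^{-2K}\langle x/L\rangle^{-K}$ if $|x|\ge\frac12L$.
\end{itemize}
The constants depend only on $\varphi$, $K$, $\beta$.
\end{lemma}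

\begin{proof}
By scaling, $S(r)\varphi_L(x)=(S(r')\varphi)(x/L)$ with $r'=r/L^2$, $|r'|\le L^{-2}\le1$, and each $x$-derivative produces a factor $L^{-1}\le1$. Part (a) follows from \eqref{eq:sob1} and \eqref{eq:weighted}. For $K\ge1$ let $R_K=S(r')\varphi-\sum_{j<K}\frac{(ir')^j}{j!}\varphi^{(2j)}$. By \eqref{eq:sob1} and \eqref{eq:taylor}, $|\partial^\beta R_K|\le C_{K,\beta}L^{-2K}\langle\cdot\rangle^{-K}$. On $[-\frac38,\frac38]$ we have $S(r')\varphi-1=R_1$, which gives (b). Outside $(-\frac12,\frac12)$ all derivatives of $\varphi$ vanish, so $\partial^\beta S(r')\varphi=\partial^\beta R_K$, which gives (c) for $K\ge1$; for $K=0$, (c) is contained in (a).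
\end{proof}

\subsection*{Random signs}
The signs must produce cancellation twice: at creation, and at the revival, where the packets carry extra phases and, near the ends of a finite comb, only some of them are present. Recall Hoeffding's inequality: if $\varepsilon_1,\dots,\varepsilon_M$ are independent uniform signs and the real numbers $\alpha_n$ satisfy $\sum\alpha_n^2\le M$, then $|\sum\varepsilon_n\alpha_n|>t$ with probability at most $2e^{-t^2/(2M)}$.

\begin{lemma}\label{lem:signs}
Let $M\ge2$ and $|c_1|=\dots=|c_M|=1$. There are signs $\varepsilon_n=\pm1$ such that for every set $I$ of the form $\{1,\dots,n_*\}$ or $\{n_*,\dots,M\}$, $1\le n_*\le M$, and all real $\theta$,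
\[
\Big|\sum_{n\in I}\varepsilon_ne^{in\theta}\Big|\le7\sqrt{M\log2M},\qquad\Big|\sum_{n\in I}\varepsilon_nc_ne^{in\theta}\Big|\le7\sqrt{M\log2M}.
\]
\end{lemma}

\begin{proof}
There are at most $4M$ polynomials, and the derivative of each is bounded by $\sum_{n\le M}n\le M^2$. Take $7M^2$ equally spaced points in $[0,2\pi)$; their spacing is below $M^{-2}$, so the supremum of each polynomial exceeds its maximum over these points by at most $1$. Choose the signs at random and let $t^2=2M\log(128M^3)$. The probability that the real or the imaginary part of some polynomial exceeds $t$ in modulus at some grid point is at most $4M\cdot7M^2\cdot2\cdot2e^{-t^2/(2M)}=\frac{112}{128}<1$. So for some choice of signs all suprema are at most $\sqrt2\,t+1$. Since $128M^3\le(2M)^7$, this is at most $\sqrt{28M\log2M}+1\le7\sqrt{M\log2M}$.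
\end{proof}

\section{Scales, times and constants}\label{sec:scales}

Let $\nu=130d+28$. For $k\ge1$ we use the following scales; the integer $\gamma$ is chosen below.
\begin{center}
\begin{tabular}{ll}
\hline
$\ell_k=2^k$ & width of a station in $x_1$\\
$\rho_k=2^{5k}$ & width of the waves in $x'$\\
$M_k=2^{10dk}$ & number of packets on a station\\
$s_k=M_k\ell_k=2^{(10d+1)k}$ & distance between stations\\
$X_k=2^{(20d+7)k}$ & half-length of the comb\\
$J_k=X_k/s_k=2^{(10d+6)k}$ & number of stations on each side of $0$\\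
$W_k=X_k\rho_k^{d-1}=2^{\kappa_2k}$ & volume scale\\
$N_k=2^{\nu k}$ & frequency of the fast wave\\
$\tau_k=X_k/N_k=2^{-\kappa_1k}$ & lifetime of the fast wave\\
$A_k=2^{-\gamma k}$, \ $B_k=2^{-k}A_{k+1}$ & amplitudes of a packet and of the fast wave\\
\hline
\end{tabular}
\end{center}
Put
\[
y_k=\prod_{l>k}\Big(1-\frac2{M_l}\Big),\quad t_k=\frac{1-y_k}2,\quad T_k=\frac{1+y_k}2,\quad\lambda_k=\frac{s_k}{2y_k},\quad b_k=M_k\lambda_k .
\]
Since $\sum_{l>k}M_l^{-1}\le2/M_{k+1}$, we have $y_k\in[\frac34,1)$, $y_k\uparrow1$, $0<t_k\le\frac18$. The top frequency of the comb satisfies $\frac12M_ks_k\le b_k\le M_ks_k=2^{(20d+1)k}$; in particular $1\le b_k\le b_{k+1}$. From $y_k=y_{k+1}(1-2/M_{k+1})$,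
\begin{equation}\label{eq:times}
T_k-t_k=y_k,\qquad t_k-t_{k+1}=T_{k+1}-T_k=\frac{y_{k+1}}{M_{k+1}} .
\end{equation}
Comparing exponents gives, for all $k\ge1$, the relations between lengths
\begin{equation}\label{eq:lengths}
\ell_k\le\rho_k\le X_k,\quad M_ks_k\le\tfrac18X_k,\quad M_k\le J_k,\quad37X_k\le\tfrac14X_{k+1},\quad4\rho_k=\tfrac18\rho_{k+1},
\end{equation}
and the relations saying that $\tau_k$ is short,
\begin{equation}\label{eq:short}
5b_k\tau_k\le5b_{k+1}\tau_k\le\tfrac18,\qquad M_kb_k^2\tau_k\le1,\qquad\tau_kW_k^{1/2}\le2^{-k},\qquad20M_{k+1}\tau_k\le1 .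
\end{equation}
Indeed $b_{k+1}\tau_k\le2^{20d+1-(90d+20)k}$, $M_kb_k^2\tau_k\le2^{-(60d+19)k}$, $\tau_kW_k^{1/2}=2^{-(97.5d+20)k}$ and $M_{k+1}\tau_k=2^{10d-(100d+21)k}$. In \eqref{eq:lengths}, the second relation says that the comb is longer than the distance $M_ks_k$ traveled by its fastest packet before the revival, and the last two say that the region used in generation $k$ lies well inside the comb of generation $k+1$. By \eqref{eq:short} the combs $v_k$ and $v_{k+1}$ are essentially frozen during the life of the fast wave.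

All sources of generation $k$ act in the \emph{windows}
\[
I_k^+=[t_k-\tfrac52\tau_k,\,t_k+\tfrac52\tau_k],\qquad I_k^-=[T_k-\tfrac52\tau_k,\,T_k+\tfrac52\tau_k].
\]
The sign $+$ marks creation and $-$ marks absorption. The windows are pairwise disjoint, $I_k^+\subset(0,\frac12)$ and $I_k^-\subset(\frac12,1)$. Indeed, by \eqref{eq:times} and \eqref{eq:short}, $t_k-t_{k+1}\ge\frac3{4M_{k+1}}>5\tau_k\ge\frac52(\tau_k+\tau_{k+1})$; this also gives $t_k>\frac52\tau_k$; further $t_k+\frac52\tau_k<\frac12$; and $I_k^-$ is the reflection of $I_k^+$ in $\frac12$. In a window, $\sigma=t-t_k$ or $\sigma=t-T_k$ denotes the time measured from its center.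

Fix $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[-1,1]$, $\operatorname{supp}\chi\subset[-2,2]$, and let
\[
\chi_k(x)=\chi\Big(\frac{x_1}{4X_k}\Big)\chi^\perp\Big(\frac{x'}{\rho_k}\Big),\qquad\mathcal R_k=\{|x_1|\le8X_k,\ |x'|_\infty\le2\rho_k\}\supset\operatorname{supp}\chi_k .
\]
The box $\mathcal R_k$ is where $a$ acts in generation $k$. On $\operatorname{supp}(1-\chi_k)$ we have $|x_1|\ge4X_k$ or $|x'|_\infty\ge\rho_k$, hence $|x|\ge\rho_k$; and $|\partial^\beta\chi_k|\le C_\beta\rho_k^{-1}$ for $\beta\ne0$.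

\subsection*{Order of choices}
Given $d$ and $m$, let $C_*$ be the constant of Lemma \ref{lem:spread}, which depends only on $d$ and $\varphi$. Choose an integer $\gamma$ with
\begin{equation}\label{eq:gamma}
\gamma\ge\nu m+\kappa_2+40d+3,\qquad C_*\sum_{j\ge1}2^{-(\gamma-10d)j}\le\tfrac18 .
\end{equation}
The first condition gives
\begin{equation}\label{eq:gammacons}
A_kM_kb_k^mW_k^{1/2}\le2^{-k},\qquad B_kN_k^mW_k^{1/2}\le2^{-k},\qquad\sum_{l\ge k}A_lM_lb_l\le2\cdot2^{(30d+1)k}A_k,
\end{equation}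
because $10d+(20d+1)m+\kappa_2/2-\gamma\le-1$, $\nu m+\kappa_2/2-\gamma\le0$, and $A_lM_lb_l\le2^{(30d+1-\gamma)l}$ with $30d+1-\gamma\le-1$. Then put
\[
\Gamma=\gamma+5d,\qquad n_1=d+2+m,\qquad n_2=n_1+\Gamma,
\]
and fix an integer $n_0\ge0$ with
\begin{equation}\label{eq:n0}
\kappa_1(n_0+1)\ge\nu n_2+(20d+7)(n_2+d)+\Gamma+3 .
\end{equation}
All error fields of generation $k$ will be of size $2^{-\Gamma k}$ in the norm $\|\cdot\|_{(n_1)}$, which by Sobolev embedding satisfies
\begin{equation}\label{eq:sob}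
\|f\|_{L^\infty}+\|\nabla f\|_{L^\infty}+\|f\|_{H^m}\le C\|f\|_{H^{n_1}}\le C\|f\|_{(n_1)} .
\end{equation}
The construction uses the generations $k\ge k_0$, and $k_0$ is chosen last. The letter $C$ denotes constants that may depend on $d,m,\gamma,n_0$ and the fixed cutoff functions, but not on $k$, $k_0$, $p$, $q$, $x$, $t$; ``$k_0$ large'' means larger than such a constant. A quantity is $O(2^{-\infty k})$ if for every $K$ it is at most $C_K2^{-Kk}$.

\section{Comb waves}\label{sec:comb}

Let $\varepsilon_n=\varepsilon_n^{(k)}$ be the signs of Lemma \ref{lem:signs} for $M=M_k$ and $c_n=e^{-in^2\lambda_k^2y_k}$. Define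
\[
g_k(x)=A_k\sum_{n=1}^{M_k}\varepsilon_ne^{in\lambda_kx_1}\sum_{|j|\le J_k}\varphi\Big(\frac{x_1-js_k}{\ell_k}\Big)\varphi^\perp\Big(\frac{x'}{\rho_k}\Big),\qquad v_k(t)=S(t-t_k)g_k\quad(t\ge t_k).
\]
The function $g_k$ is smooth and supported in the set where $\operatorname{dist}(x_1,s_k\mathbb Z)\le\frac12\ell_k$, $|x_1|\le X_k+\frac12\ell_k$, $|x'|_\infty\le\frac12\rho_k$; this set lies in $\mathcal R_k$ and has measure at most $CW_k$. Let $\Phi_k(\cdot,r)=S(r)[\varphi(x_1/\ell_k)\varphi^\perp(x'/\rho_k)]$. By \eqref{eq:galilei}, with $r=t-t_k$,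
\begin{equation}\label{eq:packets}
v_k(x,t)=A_k\sum_{j,n}\varepsilon_ne^{i(n\lambda_kx_1-n^2\lambda_k^2r)}\,\Phi_k(x-c_{j,n}e_1,r),\qquad c_{j,n}=\ell_k\Big(jM_k+n\,\frac{M_kr}{y_k}\Big),
\end{equation}
since $js_k+2n\lambda_kr=js_k+ns_kr/y_k$. The centers move with speed $2n\lambda_k\le2b_k$, so
\begin{equation}\label{eq:drift}
\text{in a time }\le\tfrac52\tau\text{ each center of }v_k\text{ moves by at most }5b_k\tau .
\end{equation}

The profile $\Phi_k$ is a product of $d$ one-dimensional evolutions. Let $\langle x\rangle_k=\langle x_1/\ell_k\rangle\langle x_2/\rho_k\rangle\cdots\langle x_d/\rho_k\rangle$. Lemma \ref{lem:bump}, applied to each factor, and $\rho_k\ge\ell_k$ give for $|r|\le1$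
\begin{align}
|\partial^\beta\Phi_k(x,r)|&\le C_{K,\beta}\langle x\rangle_k^{-K}&&\text{for all }x,\label{eq:Pa}\\
|\Phi_k(x,r)-1|&\le C\ell_k^{-2}&&\text{if }|x_1|\le\tfrac38\ell_k\text{ and }|x'|_\infty\le\tfrac38\rho_k,\label{eq:Pb}\\
|\partial^\beta\Phi_k(x,r)|&\le C_{K,\beta}\ell_k^{-2K}\langle x\rangle_k^{-K}&&\text{if }|x_1|\ge\tfrac12\ell_k\text{ or }|x'|_\infty\ge\tfrac12\rho_k,\label{eq:Pc}
\end{align}
with constants depending only on $d,\varphi,K,\beta$. Packets are summed by counting: if a family of real numbers $c$ has at most $\mathcal N$ members in each interval $[z\ell,(z+1)\ell)$, $z\in\mathbb Z$, then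
\begin{equation}\label{eq:count}
\sum_c\Big\langle\frac{x_1-c}\ell\Big\rangle^{-2}\le\mathcal N\Big(3+2\sum_{j\ge1}\frac1{1+j^2}\Big)\le6\mathcal N,
\end{equation}
because $|x_1-c|/\ell\ge|z-z_0|-1$ when $x_1$ and $c$ lie in the intervals numbered $z_0$ and $z$. For fixed $n$ the centers $c_{j,n}$ are $s_k$-separated, so \eqref{eq:count} always applies to the family $(c_{j,n})$ with $\ell=\ell_k$ and $\mathcal N=M_k$.

\begin{lemma}[crude bounds]\label{lem:crude}
For $t\in[t_k,1]$ we have $|\partial^\beta v_k|\le C_\beta b_k^{|\beta|}M_kA_k$ and $\|v_k(t)\|_{H^m}=\|g_k\|_{H^m}\le C2^{-k}$.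
\end{lemma}

\begin{proof}
Differentiate \eqref{eq:packets}: a derivative falls on the exponential, giving $n\lambda_k\le b_k$, or on $\Phi_k$. Then use \eqref{eq:Pa} with $K=2$ and \eqref{eq:count} with $\mathcal N=M_k$. At $t=t_k$ this bounds the derivatives of $g_k$, so $\|g_k\|_{H^m}\le CA_kM_kb_k^mW_k^{1/2}\le C2^{-k}$ by \eqref{eq:gammacons}.
\end{proof}

In the windows of generation $k$ the carrier $v_{k+1}$ has to dominate $v_l$ for $l\ge k+2$. The crude bound is not enough, since $M_{k+2}A_{k+2}/A_{k+1}=2^{10d(k+2)-\gamma}$ is unbounded in $k$. But at these times the packets of $v_l$ are no longer, or not yet, stacked.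

\begin{lemma}[the other combs are spread out]\label{lem:spread}
There is $C_*$, depending only on $d$ and $\varphi$, such that $|v_l|\le C_*A_lM_l/M_{k+1}$ for $t\in I_k^\pm$ and $l\ge k+1$.
\end{lemma}

\begin{proof}
By \eqref{eq:times}, $t_k-t_l=\sum_{l'=k+1}^ly_{l'}/M_{l'}\in[\frac3{4M_{k+1}},\frac2{M_{k+1}}]$, and $|\sigma|\le\frac52\tau_k\le\frac1{8M_{k+1}}$ by \eqref{eq:short}. In $I_k^+$ we have $r=t-t_l=(t_k-t_l)+\sigma$. In $I_k^-$ we have $r=1-t_k+\sigma-t_l=y_l-(t_k-t_l)+\sigma$. Hence the centers of $v_l$ satisfy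
\[
\frac{c_{j,n}}{\ell_l}=jM_l+n\mu\ \text{ in }I_k^+,\qquad\frac{c_{j,n}}{\ell_l}=(j+n)M_l-n\mu\ \text{ in }I_k^-,\qquad\mu=\frac{M_l\,(t_k-t_l\pm\sigma)}{y_l},
\]
and $\frac58\frac{M_l}{M_{k+1}}\le\mu\le\frac43\cdot\frac{17}8\frac{M_l}{M_{k+1}}$, so $\frac12\le\mu\le3M_l/M_{k+1}$. Put $j'=j$ in the first case and $j'=j+n$ in the second; the pair $(j',n)$ determines $(j,n)$. Suppose $j'M_l\pm n\mu\in[z,z+1)$ with $1\le n\le M_l$. Then $j'M_l$ lies in an interval of length at most $M_l\mu+1$, which leaves at most $\mu+2$ values of $j'$. For each of them $n$ lies in an interval of length $1/\mu\le2$, which leaves at most $3$ values. So \eqref{eq:count} applies with $\mathcal N=3(\mu+2)\le15\mu\le45M_l/M_{k+1}$, and \eqref{eq:Pa} with $K=2$, $\beta=0$ completes the proof.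
\end{proof}

\begin{lemma}[the carrier is flat]\label{lem:flat}
Let $t\in I_k^\pm$, $|x_1|\le\frac14X_{k+1}$, $|x'|_\infty\le4\rho_k$, and $|x_1-z_*\ell_{k+1}|\le\frac14\ell_{k+1}$ for some $z_*\in\mathbb Z$. Then $|v_{k+1}(x,t)|\ge(1-C2^{-k})A_{k+1}$.
\end{lemma}

\begin{proof}
Write $M,s,\ell,X,J,y$ for the quantities of generation $k+1$. By \eqref{eq:times}, $t_k-t_{k+1}=y/M$ and $T_k-t_{k+1}=y-y/M$. At these two times $c_{j,n}=\ell z(j,n)$ with $z(j,n)=jM+n$ and $z(j,n)=(j+n)M-n$, respectively. In both cases $(j,n)\mapsto z(j,n)$ is a bijection from $\mathbb Z\times\{1,\dots,M\}$ to $\mathbb Z$: the residue of $z$ modulo $M$ determines $n$, and then $z$ determines $j$. By \eqref{eq:drift} and \eqref{eq:short}, $|c_{j,n}-\ell z(j,n)|\le5b_{k+1}\tau_k\le\frac18$ throughout the window.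

Let $z(j_*,n_*)=z_*$. Then $|j_*|M\le|z_*|+M^2$, so $|j_*|s\le\frac14X+\ell+Ms\le X$ by \eqref{eq:lengths}. Thus $|j_*|\le J$ and this packet is present in \eqref{eq:packets}. For it $|x_1-c_{j_*,n_*}|\le\frac14\ell+\frac18\le\frac38\ell$ and $|x'|_\infty\le\frac18\rho_{k+1}$, so its modulus is at least $(1-C\ell^{-2})A_{k+1}$ by \eqref{eq:Pb}. Every other packet has $z=z(j,n)\ne z_*$ and $|x_1-c_{j,n}|\ge(|z-z_*|-\frac38)\ell\ge\frac12|z-z_*|\ell\ge\frac12\ell$. By \eqref{eq:Pc} with $K=2$ their sum is at most $C\ell^{-4}A_{k+1}\sum_{z}\langle(z-z_*)/2\rangle^{-2}\le C\ell^{-4}A_{k+1}$.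
\end{proof}

\begin{lemma}[focusing]\label{lem:focus}
\begin{itemize}
\item[(a)] If $t\in[t_k,t_k+\frac52\tau_k]\cup I_k^-$ and $\operatorname{dist}(x_1,s_k\mathbb Z)\ge\ell_k$, then $|v_k(x,t)|=O(2^{-\infty k})$.
\item[(b)] $|g_k|\le C\sqrt{kM_k}\,A_k$, and $|v_k|\le C\sqrt{kM_k}\,A_k$ for $t\in[T_k-\tau_k,T_k]$.
\item[(c)] $\|(1-\chi_k)v_k(T_k)\|_{(n_2)}=O(2^{-\infty k})$.
\end{itemize}
\end{lemma}

\begin{proof}
Drop the index $k$. The centers are $c_{j,n}=js$ at $t=t_k$ and $c_{j,n}=(j+n)s$ at $t=T_k$, where $r=y$.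

(a) By \eqref{eq:drift} and \eqref{eq:short} all centers are within $\frac18$ of $s\mathbb Z$, so $|x_1-c_{j,n}|\ge\ell-\frac18\ge\frac12\ell$. By \eqref{eq:Pc} and \eqref{eq:count}, $|v_k|\le C_KMA\ell^{-2K}\le C_K2^{(10d-2K)k}$ for every $K\ge2$.

(b) At a given $x_1$ at most one $j$ contributes to $g_k$, so Lemma \ref{lem:signs} with $\theta=\lambda x_1$ gives $|g_k|\le7\sqrt{M\log2M}\,A\le C\sqrt{kM}\,A$. Now let $t=T_k$ and choose $j_0\in\mathbb Z$ with $|x_1-j_0s|\le\frac12s$. The packets with $j+n=j_0$ have the same center, and their sum is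
\[
A\,\Phi_k(x-j_0se_1,y)\sum_{n\in I}\varepsilon_nc_ne^{in\lambda x_1},\qquad I=\{1,\dots,M\}\cap[j_0-J,j_0+J].
\]
If $j_0-J\le1$, then $I$ is empty or an initial segment. If $j_0-J>1$, then $j_0+J>2J\ge M$, and $I$ is empty or a final segment. So this sum is at most $C\sqrt{kM}\,A$ by Lemma \ref{lem:signs} and \eqref{eq:Pa}. The other packets have $|x_1-c_{j,n}|\ge\frac12s\ge\frac12\ell$, and their sum is at most $C_KMA\ell^{-2K}\le CA$ for $K=5d$. Finally $|\partial_tv_k|=|\Delta v_k|\le Cb^2MA$ by Lemma \ref{lem:crude}, so in time $\tau$ the function $v_k$ changes by at most $CMb^2\tau A\le CA$, by \eqref{eq:short}.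

(c) Here $|c_{j,n}|\le(J+M)s\le\frac98X$. On $\operatorname{supp}(1-\chi_k)$ either $|x_1-c_{j,n}|\ge4X-\frac98X\ge\frac12\ell$ or $|x'|_\infty\ge\rho$, so \eqref{eq:Pc} applies to every packet. Moreover $|x|\le|x_1-c_{j,n}|+|c_{j,n}|+|x'|\le CX\langle x-c_{j,n}e_1\rangle_k$. For $|\alpha|+|\beta|\le n_2$ and $K\ge n_2+1$, the operator $x^\alpha\partial^\beta$ applied to $(1-\chi_k)$ times one packet gives a function bounded by $C_KA(bX)^{n_2}\ell^{-2K}\langle x-c_{j,n}e_1\rangle_k^{-1}$, and $\|\langle x\rangle_k^{-1}\|_{L^2}=C(\ell\rho^{d-1})^{1/2}\le CW^{1/2}$. There are at most $3JM$ packets, so the norm in (c) is at most $C_KJM(bX)^{n_2}W^{1/2}2^{-2Kk}$. The factor $JM(bX)^{n_2}W^{1/2}$ is at most $2^{ck}$ with $c$ independent of $K$, and $K$ is arbitrary.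
\end{proof}

\section{Fast waves}\label{sec:fast}

Fix $k$ and one of the windows $I_k^\pm$, with center $T\in\{t_k,T_k\}$ and $\sigma=t-T$. We drop the index $k$ on $N,X,\tau,s,\rho,B,W,M$ and write $\ell'=\ell_{k+1}$. We want a wave $w$ with $Hw=F$ such that $F$ is supported where the carrier is flat and $v_k$ is negligible, $|\partial_1w|\approx NB$ on all of $\mathcal R_k$ for $|\sigma|\le\tau$, and $w$ is negligible after the window.

\subsection*{The spatial pattern of the source}
Fix $\eta\in C_c^\infty(-\frac14,\frac14)$ with $0\le\eta\le1$ and $\int\eta=\frac14$. The number $s/\ell'=M/2$ is an integer. Let $Z$ be the set of integers at distance at least $2$ from $\frac M2\mathbb Z$, and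
\[
h(x_1)=\sum_{z\in Z}\eta\Big(\frac{x_1-z\ell'}{\ell'}\Big).
\]
Then $h$ is $s$-periodic, $|h^{(j)}|\le C_j$, and a period contains $\frac M2-3$ bumps of integral $\frac14\ell'$, so the mean of $h$ is $\bar h=\frac14(1-6/M)\in[\frac18,\frac14]$. On $\operatorname{supp}h$,
\begin{equation}\label{eq:supph}
|x_1-z\ell'|\le\tfrac14\ell'\ \text{ for some }z\in\mathbb Z,\qquad\operatorname{dist}(x_1,s\mathbb Z)\ge\tfrac74\ell'\ge\ell_k .
\end{equation}
Let $E(x)=\chi(\frac{x_1}{16X})\chi^\perp(\frac{x'}{2\rho})$ and $\Xi_\sigma(x)=h(x_1+2N\sigma)E(x)$. The functions $\Xi_\sigma$ have derivatives of each order bounded uniformly in $\sigma$ and $k$, and are supported in $\{|x_1|\le32X,\ |x'|_\infty\le4\rho\}$, a set of measure at most $CW$. For a time profile $\Theta$, to be chosen, set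
\[
F(x,t)=iB\,\Theta(\sigma)\,e^{i(Nx_1-N^2\sigma)}\,\Xi_\sigma(x-2N\sigma e_1),\qquad w(t)=-i\int_{-\infty}^tS(t-t')F(t')\,dt' .
\]
Note that $\Xi_\sigma(x-2N\sigma e_1)=h(x_1)E(x-2N\sigma e_1)$: the pattern $h$ is at rest and the envelope $E$ travels with the wave. By \eqref{eq:galilei},
\begin{equation}\label{eq:galF}
-iS(r)F(T+\sigma')=B\,\Theta(\sigma')\,e^{i(Nx_1-N^2(\sigma'+r))}\,(S(r)\Xi_{\sigma'})(x-2N(\sigma'+r)e_1),
\end{equation}
and $r=\sigma-\sigma'$ gives
\begin{equation}\label{eq:w}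
w=Be^{i(Nx_1-N^2\sigma)}\,\Omega(x-2N\sigma e_1,\sigma),\qquad\Omega(\cdot,\sigma)=\int_{-\infty}^\sigma\Theta(\sigma')\,S(\sigma-\sigma')\Xi_{\sigma'}\,d\sigma' .
\end{equation}

\subsection*{The time profile}
In the moving frame the pattern $h(x_1+2N\sigma')$ is periodic in $\sigma'$ with period $P=s/(2N)$, and $P/\tau=1/(2J_k)$ is tiny. Ignore for a moment the propagator in \eqref{eq:w}, so that $\Omega=E\int_{-\infty}^\sigma\Theta(\sigma')h(x_1+2N\sigma')\,d\sigma'$. Let $\Psi$ be a bump equal to $1$ near $0$. Then $\tau^{-1}\Psi'(\sigma/\tau)$ consists of a pulse of integral $1$ followed by a pulse of integral $-1$. If we average it over translations by $[0,P]$, each pulse sees only the mean of a $P$-periodic function. So $\Omega=\bar hE$ between the pulses and $\Omega=0$ after them, exactly. This is the case $n_0=0$ below. The propagator adds corrections $(\sigma'\Delta)^j\Xi_{\sigma'}$ of size $\tau^j$. They are harmless between the pulses, but the final leftover oscillates at frequency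 $N$ and must be small in a norm with $n_2$ derivatives. So $\Theta$ has to annihilate $\sigma^jf(\sigma)$ for periodic $f$ and all $j\le n_0$.

Fix $\Psi\in C_c^\infty(-2,2)$ with $\Psi(\sigma)=\sigma^{n_0}/n_0!$ on $[-\frac32,\frac32]$, and let
\[
\Theta=\tau^{-1}\Psi^{(n_0+1)}(\cdot/\tau)*\varpi^{*(n_0+1)},\qquad\varpi=P^{-1}1_{[0,P]},
\]
where $\varpi^{*(n_0+1)}$ is the $(n_0+1)$-fold convolution, a probability density supported in $[0,(n_0+1)P]$.

\begin{lemma}\label{lem:theta}
For $k\ge k_0$, $k_0$ large, $\Theta$ is smooth, $\operatorname{supp}\Theta\subset[-2\tau,-\frac54\tau]\cup[\frac32\tau,\frac94\tau]$, $|\Theta|\le C/\tau$, $\int|\Theta|\le C$, and for every smooth $P$-periodic $f$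
\begin{equation}\label{eq:moments}
\int_{\mathbb R}\Theta(\sigma)\sigma^jf(\sigma)\,d\sigma=0\quad(0\le j\le n_0),\qquad\int_{-\infty}^0\Theta(\sigma)f(\sigma)\,d\sigma=\frac1P\int_0^Pf .
\end{equation}
\end{lemma}

\begin{proof}
$\Psi^{(n_0+1)}$ is supported in $[-2,-\frac32]\cup[\frac32,2]$, and $(n_0+1)P=(n_0+1)\tau/(2J_k)\le\frac14\tau$ for $k_0$ large. This gives the support; the bounds hold because convolution with a probability density does not increase the $L^\infty$ and $L^1$ norms. The Fourier series of $f$ converges absolutely, so it suffices to prove \eqref{eq:moments} for $f=e^{-i\xi\sigma}$, $\xi\in\frac{2\pi}P\mathbb Z$. With $\hat\phi(\xi)=\int\phi\,e^{-i\xi\sigma}d\sigma$ we have $\int\Theta\sigma^je^{-i\xi\sigma}d\sigma=i^j\hat\Theta^{(j)}(\xi)$ and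
\[
\hat\Theta(\xi)=(i\tau\xi)^{n_0+1}\hat\Psi(\tau\xi)\,\hat\varpi(\xi)^{n_0+1},\qquad\hat\varpi(\xi)=\frac{1-e^{-iP\xi}}{iP\xi}.
\]
The first factor vanishes to order $n_0+1$ at $\xi=0$, and the last vanishes to order $n_0+1$ at the nonzero points of $\frac{2\pi}P\mathbb Z$. This proves the first identity. For the second, let $\psi=\Psi^{(n_0+1)}1_{(-\infty,0)}$. By the location of the supports, $\Theta1_{(-\infty,0)}=\tau^{-1}\psi(\cdot/\tau)*\varpi^{*(n_0+1)}$. Its Fourier transform $\hat\psi(\tau\xi)\hat\varpi(\xi)^{n_0+1}$ vanishes at the nonzero points of $\frac{2\pi}P\mathbb Z$ and equals $\int_{-\infty}^0\Psi^{(n_0+1)}=\Psi^{(n_0)}(0)=1$ at $0$.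
\end{proof}

Now $F$ is smooth with compact support in space-time, $(w,F)$ is a Duhamel pair on $\mathbb R$, $w\in C(\mathbb R:H^n)$ for all $n$, and $w=0$ for $\sigma\le-2\tau$.

\begin{lemma}[inside the window]\label{lem:inside}
Let $k\ge k_0$, $k_0$ large.
\begin{itemize}
\item[(a)] $|F|\le CB/\tau$, and on $\operatorname{supp}F$ we have $\sigma\in\operatorname{supp}\Theta$, $x_1\in\operatorname{supp}h$, $|x_1|\le37X_k\le\frac14X_{k+1}$, $|x'|_\infty\le4\rho_k$.
\item[(b)] $\|w(t)\|_{H^m}\le\int\|F\|_{H^m}\,dt'\le C2^{-k}$ for all $t$.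
\item[(c)] $|w|\le CB$ for $|\sigma|\le\frac52\tau$.
\item[(d)] $|\partial_1w|\ge\frac1{16}NB$ for $|\sigma|\le\tau$ and $x\in\mathcal R_k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $\operatorname{supp}F$, $|x_1|\le32X+2N\cdot\frac94\tau=36.5X$; now use \eqref{eq:lengths}.

(b) $\|F(t)\|_{H^m}\le CB|\Theta(\sigma)|N^mW^{1/2}$; use $\int|\Theta|\le C$ and \eqref{eq:gammacons}.

(c), (d) Since $|e^{-ir|\xi|^2}-1|\le|r||\xi|^2$, for $|r|\le5\tau$ and $|\beta|\le1$ Sobolev embedding and \eqref{eq:short} give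
\[
\|(S(r)-1)\partial^\beta\Xi_{\sigma'}\|_{L^\infty}\le C|r|\,\|\Delta\partial^\beta\Xi_{\sigma'}\|_{H^d}\le C\tau W^{1/2}\le C2^{-k}.
\]
For $|\sigma|\le\frac52\tau$ and $\sigma'\in\operatorname{supp}\Theta$ we have $|\sigma-\sigma'|\le5\tau$. Hence $|\Omega|+|\partial_1\Omega|\le C$, which gives (c). For $|\sigma|\le\tau$ the integral in \eqref{eq:w} is the integral over $(-\infty,0)$, because $\Theta=0$ on $(-\frac54\tau,\frac32\tau)$. For fixed $x_1$ the function $\sigma'\mapsto h(x_1+2N\sigma')$ is $P$-periodic with mean $\bar h$, so \eqref{eq:moments} gives $|\Omega-\bar hE|\le C2^{-k}$. If $x\in\mathcal R_k$, then $|x_1-2N\sigma|\le10X$ and $|x'|_\infty\le2\rho$, so $E(x-2N\sigma e_1)=1$. Therefore $|\partial_1w|=B|iN\Omega+\partial_1\Omega|\ge B\big(N(\frac18-C2^{-k})-C\big)\ge\frac1{16}NB$.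
\end{proof}

\begin{lemma}[the leftover]\label{lem:leftover}
Let $\Lambda=\int_{\mathbb R}\Theta(\sigma')S(-\sigma')\Xi_{\sigma'}\,d\sigma'$ and $\omega(t)=S(t-T)[Be^{iNx_1}\Lambda]$. Then $w=\omega$ for $\sigma\ge\frac52\tau$, and $\sup_{0\le t\le1}\|\omega(t)\|_{(n_2)}\le2^{-(\Gamma+2)k}$ for $k\ge k_0$, $k_0$ large.
\end{lemma}

\begin{proof}
For $\sigma\ge\frac52\tau$ write $S(t-t')=S(t-T)S(-\sigma')$ in the definition of $w$ and use \eqref{eq:galF} with $r=-\sigma'$; this gives $w=\omega$. By the Leibniz rule $\Delta^j\Xi_{\sigma'}(x)$ is a finite sum of terms $h^{(j')}(x_1+2N\sigma')$ times a function of $x$ alone. By \eqref{eq:moments}, $\int\Theta(\sigma')(\sigma')^j\Delta^j\Xi_{\sigma'}(x)\,d\sigma'=0$ for every $x$ and $0\le j\le n_0$. So only the Taylor remainder of $S(-\sigma')$ contributes to $\Lambda$, and \eqref{eq:taylor} with $K=n_0+1$ gives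
\[
\|\Lambda\|_{(n_2)}\le C\tau^{n_0+1}\sup_{\sigma'}\|\Delta^{n_0+1}\Xi_{\sigma'}\|_{(n_2)}\le C\tau^{n_0+1}X^{n_2}W^{1/2}\le C\tau^{n_0+1}X^{n_2+d},
\]
since $|x|\le CX$ on the support. Multiplication by $e^{iNx_1}$ increases the norm $\|\cdot\|_{(n_2)}$ by at most $CN^{n_2}$, and $S(t-T)$ by at most a constant, by \eqref{eq:weighted}. With $B\le1$ and \eqref{eq:n0}, $\|\omega(t)\|_{(n_2)}\le CN^{n_2}X^{n_2+d}\tau^{n_0+1}\le C2^{-(\Gamma+3)k}$.
\end{proof}

We denote the objects built in $I_k^\pm$ by $F_k^\pm$, $w_k^\pm$, $\omega_k^\pm$. Summing a geometric series, for $k\ge k_0$,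
\begin{equation}\label{eq:omegasum}
\sum_{l\ge k}\sup_{0\le t\le1}\|\omega_l^+(t)\|_{(n_2)}\le2\cdot2^{-(\Gamma+2)k}\le2^{-\Gamma k}.
\end{equation}

\section{Assembling the solution}\label{sec:assembly}

Fix $\theta\in C^\infty(\mathbb R)$ with values in $[0,1]$, equal to $0$ near $(-\infty,-1]$ and to $1$ near $[0,\infty)$. In each window the comb is switched on or off during $-\tau_k\le\sigma\le0$, between the two pulses of $F_k^\pm$.

\subsection*{Creation}
With $\sigma=t-t_k$, extend $v_k$ by $v_k=\theta(\sigma/\tau_k)g_k$ for $\sigma\le0$. Then $v_k$ vanishes for $\sigma\le-\tau_k$, and by (D2), (D3) $(v_k,G_k^+)$ is a Duhamel pair on $\mathbb R$, where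
\[
G_k^+=1_{[-\tau_k,0]}(\sigma)\Big(i\tau_k^{-1}\theta'(\sigma/\tau_k)\,g_k+\theta(\sigma/\tau_k)\,\Delta g_k\Big).
\]
The bounds of Lemma \ref{lem:crude} hold for the extended $v_k$ on $[0,1]$. Define
\begin{equation}\label{eq:first}
u=\sum_{k\ge k_0}(v_k+w_k^+)\qquad\text{on }[0,\tfrac12].
\end{equation}

\subsection*{Absorption}
At $t=\frac12$ we have all the combs and the residual field $\zeta_{k_0}=\sum_{k\ge k_0}\omega_k^+$, a free solution by \eqref{eq:omegasum}. The combs are absorbed in the order $v_{k_0},v_{k_0+1},\dots$. The coefficient $a$ can act only in $\mathcal R_k$, so in $I_k^-$ we remove $\chi_k$ times the sum of $v_k$ and the current residual field; the part outside, together with the leftover $\omega_k^-$, is the next residual field. Precisely, given a free solution $\zeta_k$, $k\ge k_0$, let $z_k=v_k+\zeta_k$, which is free for $t\ge t_k$, and with $\sigma=t-T_k$ put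
\[
r_k(t)=S(t-T_k)\big[(1-\chi_k)z_k(T_k)\big],\qquad\zeta_{k+1}=r_k+\omega_k^-,
\]
\[
Y_k=\big(1-\theta(\sigma/\tau_k)\chi_k\big)z_k\quad(t\ge\tfrac12,\ \sigma\le0),\qquad Y_k=r_k\quad(\sigma\ge0).
\]
The two formulas for $Y_k$ agree at $\sigma=0$, and $Y_k=z_k$ for $\sigma\le-\tau_k$. Since $Hz_k=0$, we have $HY_k=-H(\theta\chi_kz_k)$ for $\sigma<0$, so the source of $Y_k$ is
\[
G_k^-=-1_{[-\tau_k,0]}(\sigma)\Big(i\tau_k^{-1}\theta'(\sigma/\tau_k)\chi_kz_k+\theta(\sigma/\tau_k)\big(2\nabla\chi_k\cdot\nabla z_k+z_k\Delta\chi_k\big)\Big).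
\]
Let $\bar T_{k_0}=\frac12$, let $\bar T_k=T_k-\frac52\tau_k$ be the left endpoint of $I_k^-$ for $k>k_0$, and $\mathcal T_k=[\bar T_k,\bar T_{k+1}]$. These intervals cover $[\frac12,1)$, and $\mathcal T_k\supset I_k^-$. Define
\begin{equation}\label{eq:second}
u=\sum_{l>k}v_l+w_k^-+Y_k\quad\text{on }\mathcal T_k,\qquad u(1)=0 .
\end{equation}
The definitions match. At $t=\bar T_k$ we have $w_k^-=0$ and $Y_k=v_k+\zeta_k$, so \eqref{eq:second} gives $\sum_{l\ge k}v_l+\zeta_k$. For $k=k_0$ this is the value of \eqref{eq:first} at $t=\frac12$, where $w_l^+=\omega_l^+$ for all $l$. For $k>k_0$ the formula on $\mathcal T_{k-1}$ gives $\sum_{l\ge k}v_l+\omega_{k-1}^-+r_{k-1}$, which is the same.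

\subsection*{The residual fields}
We need $\zeta_k$ to be much smaller than $B_k$. A cutoff to $|x|\ge\rho_k$ makes a function small only at the expense of weights. So we use two norms: $\|\cdot\|_{(n_2)}$ stays bounded along the recursion, and this makes $\|\cdot\|_{(n_1)}$ small at each step. The Leibniz rule and the properties of $\chi_k$ give
\begin{equation}\label{eq:cut}
\|(1-\chi_k)f\|_{(n_2)}\le(1+C\rho_k^{-1})\|f\|_{(n_2)},\qquad\|(1-\chi_k)f\|_{(n_1)}\le C\rho_k^{-\Gamma}\|f\|_{(n_2)} .
\end{equation}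
For the first bound, the terms in which no derivative falls on $1-\chi_k\in[0,1]$ contribute at most $\|f\|_{(n_2)}$, and the others carry a factor $C\rho_k^{-1}$. For the second, use $\|x^\alpha\partial^\beta f\|_{L^2(|x|\ge\rho_k)}\le\rho_k^{-\Gamma}\||x|^\Gamma x^\alpha\partial^\beta f\|_{L^2}$, $|x|^\Gamma\le C\sum_j|x_j|^\Gamma$ and $n_2=n_1+\Gamma$.

\begin{lemma}\label{lem:residual}
For $k_0$ large, all $k\ge k_0$ and all $t\in[0,1]$: $\|\zeta_k(t)\|_{(n_1)}\le2^{-\Gamma k}$ and $\|r_k(t)\|_{(n_1)}\le2^{-\Gamma(k+1)}$.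
\end{lemma}

\begin{proof}
Let $D_k=\|\zeta_k(T_k)\|_{(n_2)}$. By \eqref{eq:omegasum}, $\|\zeta_{k_0}(t)\|_{(n_2)}\le2^{-\Gamma k_0}$, which is the first claim for $k=k_0$ and gives $D_{k_0}\le1$. We have
\[
\zeta_{k+1}(T_{k+1})=S(T_{k+1}-T_k)\big[(1-\chi_k)\zeta_k(T_k)+(1-\chi_k)v_k(T_k)\big]+\omega_k^-(T_{k+1}),
\]
so \eqref{eq:weighted}, \eqref{eq:cut}, Lemma \ref{lem:focus}(c) and Lemma \ref{lem:leftover} give $D_{k+1}\le\pi_kD_k+C2^{-k}$ with $\pi_k=(1+C(T_{k+1}-T_k))(1+C\rho_k^{-1})\ge1$. Since $\sum_k(T_{k+1}-T_k)\le1$ and $\sum_k\rho_k^{-1}\le1$, we have $\prod_k\pi_k\le C$, and by induction $D_k\le\big(\prod_l\pi_l\big)\big(D_{k_0}+C\sum_l2^{-l}\big)\le C$. For $t\in[0,1]$, \eqref{eq:weighted}, \eqref{eq:cut} and Lemma \ref{lem:focus}(c) now give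
\[
\|r_k(t)\|_{(n_1)}\le C\|(1-\chi_k)v_k(T_k)\|_{(n_1)}+C\rho_k^{-\Gamma}D_k\le O(2^{-\infty k})+C2^{-5\Gamma k}\le\tfrac12\,2^{-\Gamma(k+1)}
\]
for $k_0$ large. By Lemma \ref{lem:leftover}, $\|\omega_k^-(t)\|_{(n_1)}\le2^{-(\Gamma+2)k}\le\frac12\,2^{-\Gamma(k+1)}$ once $2k\ge\Gamma+1$. Adding the two bounds gives the claim for $\zeta_{k+1}$.
\end{proof}

\subsection*{Regularity and the equation}
The source $G_k^\pm$ is supported in $\mathcal R_k\times\{-\tau_k\le\sigma\le0\}$, and $F_k^\pm$ in $\frac54\tau_k\le|\sigma|\le\frac94\tau_k$. As the windows are disjoint, the time supports of all these sources are pairwise disjoint. Let $F=\sum_{k\ge k_0,\pm}F_k^\pm$ and $G=\sum_{k\ge k_0,\pm}G_k^\pm$; at each time at most one term is nonzero.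

\begin{proposition}\label{prop:u}
For $k_0$ large, $u\in C([0,1]:H^m)$ and $u(0)=u(1)=0$; $(u,F+G)$ is a Duhamel pair on $[0,1]$, so $Hu=F+G$ on $\mathbb R^d\times(0,1)$; and $u$, $\nabla u$ are continuous functions on $\mathbb R^d\times(0,1)$.
\end{proposition}

\begin{proof}
Each of $v_k$, $w_k^\pm$, $\omega_k^\pm$, $\zeta_k$, $r_k$, $Y_k$ is continuous in $t$ with values in $H^{n_1}$; for the free solutions $\zeta_k$, $r_k$ this follows from Lemma \ref{lem:residual}.

\emph{Continuity in $H^m$.} By Lemmas \ref{lem:crude} and \ref{lem:inside}(b), $\|v_k\|_{H^m}+\|w_k^\pm\|_{H^m}\le C2^{-k}$ on $[0,1]$. By Lemma \ref{lem:residual} and \eqref{eq:sob}, $\|z_k\|_{H^m}+\|r_k\|_{H^m}\le C2^{-k}$, and multiplication by $1-\theta\chi_k$ is bounded on $H^m$ uniformly in $k$, so $\|Y_k\|_{H^m}\le C2^{-k}$. Thus the series in \eqref{eq:first} and \eqref{eq:second} converge uniformly in $H^m$, and $u$ is continuous on $[0,1)$. All terms of \eqref{eq:first} vanish at $t=0$, since $I_k^+\subset(0,\frac12)$.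 On $\mathcal T_k$ we have $\|u\|_{H^m}\le C\sum_{l\ge k}2^{-l}\to0$, so $u$ is continuous at $t=1$.

\emph{The equation.} The sources are summable in $L^1([0,1]:L^2)$: $\int\|F_k^\pm\|_{L^2}\,dt\le C2^{-k}$ by Lemma \ref{lem:inside}(b); by Lemma \ref{lem:crude}, \eqref{eq:short} and \eqref{eq:gammacons},
\[
\int\|G_k^+\|_{L^2}\,dt\le C(1+\tau_kb_k^2)M_kA_kW_k^{1/2}\le C2^{-k};
\]
and $\int\|G_k^-\|_{L^2}\,dt\le C\sup_{t\in I_k^-}\|z_k\|_{H^1}\le C2^{-k}$. On $[0,\frac12]$ only the sources $F_k^+$, $G_k^+$ are present, and $(u,F+G)$ is a Duhamel pair by (D4). On $\mathcal T_k$ only $F_k^-$, $G_k^-$ are present. There the $v_l$ are free; $(w_k^-,F_k^-)$ is a Duhamel pair; and so is $(Y_k,G_k^-)$ by (D2), (D3), because $z_k$ is free with values in $H^2$. By (D4) and (D3), \eqref{eq:duhamel} holds on $[0,\bar T_k]$ for every $k$, and it extends to $t=1$ by continuity. Then (D1) gives the equation.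

\emph{Pointwise continuity.} By \eqref{eq:sob} each component and its gradient are continuous in $(x,t)$. The series $\sum v_l$ and $\sum\nabla v_l$ converge uniformly by Lemma \ref{lem:crude} and \eqref{eq:gammacons}. This settles each $\mathcal T_k$. On $[\epsilon,\frac12]$, $\epsilon>0$, all but finitely many $w_l^+$ equal $\omega_l^+$, and $\sum\omega_l^+$, $\sum\nabla\omega_l^+$ converge uniformly by \eqref{eq:omegasum} and \eqref{eq:sob}.
\end{proof}

\section{The coefficients $V$ and $a$}\label{sec:potentials}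

In $I_k^+$ the waves $v_l,w_l^+$ with $l<k$ have not started, and the windows $I_l^+$ with $l>k$ have passed. So
\begin{equation}\label{eq:inwindow}
u=\sum_{l>k}v_l+w_k^\pm+U_k^\pm\ \text{ in }I_k^\pm,\qquad U_k^+=v_k+\sum_{l>k}\omega_l^+,\qquad U_k^-=Y_k .
\end{equation}

\begin{lemma}\label{lem:lower}
Let $k\ge k_0$, $k_0$ large.
\begin{itemize}
\item[(a)] $|u|\ge\frac12A_{k+1}$ on $\{F_k^\pm\ne0\}$.
\item[(b)] $|\partial_1u|\ge\frac1{32}N_kB_k$ on $\mathcal R_k\times\{-\tau_k\le\sigma\le0\}$, in both windows $I_k^\pm$.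
\end{itemize}
\end{lemma}

\begin{proof}
(a) The main term is the carrier. By Lemma \ref{lem:inside}(a) and \eqref{eq:supph} the hypotheses of Lemma \ref{lem:flat} hold, so $|v_{k+1}|\ge(1-C2^{-k})A_{k+1}$. By Lemma \ref{lem:spread} and \eqref{eq:gamma},
\[
\sum_{l\ge k+2}|v_l|\le C_*\sum_{j\ge1}A_{k+1+j}\frac{M_{k+1+j}}{M_{k+1}}=C_*A_{k+1}\sum_{j\ge1}2^{-(\gamma-10d)j}\le\tfrac18A_{k+1}.
\]
By Lemma \ref{lem:inside}(c), $|w_k^\pm|\le CB_k=C2^{-k}A_{k+1}$. We claim $|U_k^\pm|\le C2^{-\Gamma k}$. On $\{F_k^\pm\ne0\}$ we have $\operatorname{dist}(x_1,s_k\mathbb Z)\ge\ell_k$ by \eqref{eq:supph}, and either $\sigma\le-\frac54\tau_k$ (first pulse) or $\sigma\ge\frac32\tau_k$ (second pulse). In $I_k^+$, $\sum_{l>k}|\omega_l^+|\le C2^{-\Gamma k}$ by \eqref{eq:omegasum} and \eqref{eq:sob}, while $v_k=0$ during the first pulse and $v_k=O(2^{-\infty k})$ during the second, by Lemma \ref{lem:focus}(a). In $I_k^-$, $Y_k=v_k+\zeta_k$ during the first pulse and $Y_k=r_k$ during the second, and the claim follows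 from Lemma \ref{lem:focus}(a), Lemma \ref{lem:residual} and \eqref{eq:sob}. Since $\Gamma\ge\gamma+1$, we have $2^{-\Gamma k}\le2^\gamma2^{-k}A_{k+1}$. Altogether $|u|\ge(\frac78-C2^{-k})A_{k+1}$.

(b) The main term is the fast wave: $|\partial_1w_k^\pm|\ge\frac1{16}N_kB_k$ by Lemma \ref{lem:inside}(d), and $N_kB_k=2^{-\gamma}2^{(130d+27)k}A_k$. For the other terms crude bounds suffice. In $I_k^+$, $|\nabla U_k^+|\le|\nabla v_k|+C2^{-\Gamma k}$. In $I_k^-$, $|\nabla Y_k|\le|\nabla z_k|+C|z_k|\le|\nabla v_k|+C|v_k|+C2^{-\Gamma k}$. By Lemma \ref{lem:crude}, \eqref{eq:gammacons} and $2^{-\Gamma k}\le A_k$,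
\[
\sum_{l>k}|\nabla v_l|+|\nabla U_k^\pm|\le C\sum_{l\ge k}A_lM_lb_l+C2^{-\Gamma k}\le C2^{(30d+1)k}A_k\le C2^{-(100d+26)k}N_kB_k,
\]
which is at most $\frac1{32}N_kB_k$ for $k_0$ large.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $V=F/u$ on $\{F\ne0\}$ and $V=0$ elsewhere; let $a_1=G/\partial_1u$ on $\{G\ne0\}$ and $a_1=0$ elsewhere; let $a=a_1e_1$. By Lemma \ref{lem:lower} the denominators do not vanish, and $V$, $a$ are measurable because $F$, $G$, $u$, $\partial_1u$ are. Then $Vu=F$ and $a\cdot\nabla u=G$ everywhere, so \eqref{eq:main} follows from Proposition \ref{prop:u}. By Lemma \ref{lem:lower}(b) the continuous function $\partial_1u$ is nonzero at $(0,t_{k_0})$, so $u\not\equiv0$. It remains to estimate $V$ and $a$.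

\emph{Size of $V$.} In $I_k^\pm$, Lemmas \ref{lem:inside}(a) and \ref{lem:lower}(a) give $|V|\le CB_k/(\tau_kA_{k+1})=C2^{-k}\tau_k^{-1}$, and $V(\cdot,t)$ is supported in a set of measure at most $CW_k$. The two windows have total length $10\tau_k$. Hence for all $(p,q)\in[1,\infty)\times[1,\infty]$
\begin{equation}\label{eq:Vsum}
\|V\|_{L^p_tL^q_x}\le C\sum_{k\ge k_0}2^{-k}\tau_k^{1/p-1}W_k^{1/q}=C\sum_{k\ge k_0}2^{k[-1+\kappa_1(1-1/p)+\kappa_2/q]} .
\end{equation}
Under \eqref{eq:range} this geometric series converges, and its sum tends to $0$ as $k_0\to\infty$.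

\emph{Size of $a$.} Write $G_k^-=G_k'+G_k''+G_k'''$, where $G_k'$ and $G_k''$ are the restrictions of the term containing $\theta'$ to the \emph{stations} $\{\operatorname{dist}(x_1,s_k\mathbb Z)\le\ell_k\}$ and to their complement, and $G_k'''$ is the term containing derivatives of $\chi_k$. The source $G_k^+$ is supported on the stations. If $\tilde G$ is one of these four functions and its spatial support meets $\mathcal N$ cubes $Q_z$, then by Lemma \ref{lem:lower}(b) its contribution to $\|a\|_{B^{1,\infty}_xL^\infty_t}$ is at most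
\[
32\,\mathcal N\,\frac{\sup|\tilde G|}{N_kB_k}=32\,\mathcal N\,\frac{\tau_k\sup|\tilde G|}{X_kB_k}.
\]
The box $\mathcal R_k$ meets at most $(16X_k+2)(4\rho_k+2)^{d-1}\le CW_k$ cubes. Its part on the stations lies over at most $16J_k+3$ intervals of length $2\ell_k$, so it meets at most $CJ_k\ell_k\rho_k^{d-1}=CW_k/M_k$ cubes. Recall $W_k/X_k=\rho_k^{d-1}=2^{5(d-1)k}$ and $A_k/B_k=2^{\gamma+k}$.

For $G_k^+$ and $G_k'$, which carry the gain of Section \ref{sec:idea}, use Lemma \ref{lem:focus}(b), the bound $\tau_k|\Delta g_k|\le CM_kb_k^2\tau_kA_k\le CA_k$ from Lemma \ref{lem:crude} and \eqref{eq:short}, and $|\zeta_k|\le C2^{-\Gamma k}\le CA_k$. They give $\tau_k\sup|\tilde G|\le C\sqrt{kM_k}\,A_k$, and the contribution is at most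
\[
C\,\frac{W_k}{M_k}\cdot\frac{\sqrt{kM_k}\,A_k}{X_kB_k}\le C\sqrt k\;2^k\,M_k^{-1/2}\rho_k^{d-1}=C\sqrt k\;2^{(1-5d+5d-5)k}=C\sqrt k\;2^{-4k}.
\]
For $G_k''$, Lemmas \ref{lem:focus}(a), \ref{lem:residual} and \eqref{eq:sob} give $|z_k|\le C2^{-\Gamma k}$ off the stations, so $\tau_k\sup|G_k''|\le C2^{-\Gamma k}$. With $B_k^{-1}=2^\gamma2^{(\gamma+1)k}$ the contribution is at most
\[
CW_k\frac{2^{-\Gamma k}}{X_kB_k}\le C2^{(5(d-1)+\gamma+1-\Gamma)k}=C2^{-4k}.
\]
The term $G_k'''$ has no factor $\tau_k^{-1}$, and $|G_k'''|\le C(|z_k|+|\nabla z_k|)\le CM_kb_kA_k$ by Lemmas \ref{lem:crude} and \ref{lem:residual}. Its contribution is at most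
\[
CW_k\frac{M_kb_kA_k}{N_kB_k}\le C2^{(\kappa_2+(30d+1)+1-\nu)k}=C2^{-(75d+24)k}.
\]
By the triangle inequality, $\|a\|_{B^{1,\infty}_xL^\infty_t}\le C\sum_{k\ge k_0}\sqrt k\;2^{-4k}$, which tends to $0$ as $k_0\to\infty$.

The constants do not depend on $k_0$, and $\mathcal P$ is finite. So one $k_0$ makes this bound and the bounds \eqref{eq:Vsum} for $(p,q)\in\mathcal P$ at most $\delta$. For this $k_0$, \eqref{eq:Vsum} is finite for every $(p,q)$ satisfying \eqref{eq:range}.
\end{proof}

\begin{remark}[the hypotheses]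
Condition \eqref{eq:range} is used only to sum \eqref{eq:Vsum}; for other pairs $(p,q)$ that series diverges and the proof gives no bound. The finiteness of $\mathcal P$ is used only to choose one $k_0$, since the ratio of the series tends to $1$ as $(p,q)$ approaches the boundary of \eqref{eq:range}. The order $m$ enters through the decay rate $\gamma$ of the amplitudes and through $n_1$. A larger $\gamma$ requires a larger amplification $A_k/A_{k+1}=2^\gamma$ per generation, but this is a constant, and it is absorbed by the choice of $k_0$; this is why $\kappa_1,\kappa_2$ do not depend on $m$.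
\end{remark}

\begin{remark}[comparison with the positive results]
By (A) the potential $V$ of the example is not in $B^{2,\infty}_xL^\infty_t$; accordingly our bound $|V|\le C2^{-k}\tau_k^{-1}$ grows with $k$, and $V$ is small only after integration over the short windows. By (B) and the membership of $V$ in the class \eqref{eq:class}, shown in the proof of Corollary \ref{cor:answer}, the coefficient $a$ cannot be dropped.
\end{remark}

\begin{remark}[the sense of the equation]
The terms $Vu=F$ and $a\cdot\nabla u=G$ lie in $L^1([0,1]:L^2)$, and $u(t)=-i\int_0^tS(t-t')(Vu+a\cdot\nabla u)(t')\,dt'$ by Proposition \ref{prop:u}. So $u$ is also a solution in the integral sense. Since $u(0)=u(1)=0$, (D3) and (D1) show that $u$, $V$, $a$ extended by zero solve the equation on $\mathbb R^d\times\mathbb R$.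
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Uniqueness properties of solutions of Schr\"odinger equations},
doi:10.1016/j.jfa.2005.06.005,
\texttt{https://core.ac.uk/download/pdf/82432862.pdf}.
\end{thebibliography}
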